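\title{Dense subfamilies of $G_\delta$-sets in $\omega$-narrow groups}

\begin{abstract}
We prove that every family $\gamma$ of $G_\delta$-sets in an $\omega$-narrow topological group contains a subfamily of at most $2^\omega$ sets whose union is dense in $\bigcup\gamma$. This is known for Lindel\"of groups, and the extension to $\omega$-narrow groups was posed as an open problem. The result holds with $\omega$ replaced by any infinite cardinal $\tau$. The bound $2^\tau$ is sharp, and density cannot be strengthened to density in the $G_\delta$-topology, where the optimal bound is $2^{2^\omega}$.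
\end{abstract}

\section{The question and the results}

Let $\gamma$ be a family of subsets of a topological space. We call $\lambda\subseteq\gamma$ a \emph{dense subfamily} if $\bigcup\lambda$ is dense in $\bigcup\gamma$, that is, if $\bigcup\gamma\subseteq\overline{\bigcup\lambda}$. How small a dense subfamily can one always find? In a space with a countable base, a countable one: for each basic open set that meets $\bigcup\gamma$, take one member of $\gamma$ that it meets. In a discrete space the family of all singletons has no proper dense subfamily, so there is no bound at all. Two familiar invariants are special cases. If $\gamma$ consists of the singletons of a set $A$, we are asking for the \emph{density} of $A$, the least cardinality of a dense subset. If $\gamma$ consists of pairwise disjoint nonempty open sets, a member left out of $\lambda$ is an open set disjoint from $\bigcup\lambda$, so only $\lambda=\gamma$ is dense and we are asking how large such a family can be. A class that contains the open sets, and in many spaces the singletons, is that of \emph{$G_\delta$-sets}, the intersections of countably many open sets. More generally, for an infinite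 cardinal $\tau$, a \emph{$G_\tau$-set} is an intersection of at most $\tau$ open sets; thus $G_\omega=G_\delta$.

In a topological group $H$ with identity $e$, large discrete groups are excluded by a covering condition. The \emph{index of narrowness} $\operatorname{in}(H)$ is the least infinite cardinal $\tau$ such that, for every neighborhood $U$ of $e$, at most $\tau$ translates of $U$ cover $H$. It measures how large $H$ is at each fixed scale $U$, and it puts no bound on the number of scales; for an infinite discrete group it equals $|H|$. The group is \emph{$\omega$-narrow} if $\operatorname{in}(H)\le\omega$, and \emph{precompact} if finitely many translates of each neighborhood of $e$ cover it. Precompact groups are $\omega$-narrow. So are Lindel\"of groups, since for open $U\ni e$ the cover $\{gU:g\in H\}$ has a countable subcover.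

It is known that in a Lindel\"of topological group every family of $G_\delta$-sets has a dense subfamily of cardinality at most $2^\omega$. The following question is posed in \cite{cell} as an open problem.

\begin{quote}
\emph{If $H$ is an $\omega$-narrow topological group, does every family $\gamma$ of $G_\delta$-sets in $H$ contain a subfamily $\lambda$ with $|\lambda|\le2^\omega$ such that $\bigcup\lambda$ is dense in $\bigcup\gamma$?}
\end{quote}

The Lindel\"of property controls all open covers, while $\omega$-narrowness controls only covers by translates of one set, and it is strictly weaker (Remark~\ref{rem:lindelof}). On the other hand, $2^\omega$ is a number that $\omega$-narrowness produces by itself: an $\omega$-narrow group in which singletons are $G_\delta$-sets has at most $2^\omega$ elements (Lemma~\ref{lem:coset} with $F=\{e\}$), so for singletons the answer is yes. The answer is yes in general, and for every cardinal.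

\begin{theorem}\label{thm:main}
Let $\tau$ be an infinite cardinal and $H$ a topological group with $\operatorname{in}(H)\le\tau$. Let $\gamma$ be a family of subsets of $H$, each of which is a union of $G_\tau$-sets. Then there is $\lambda\subseteq\gamma$ with $|\lambda|\le2^\tau$ such that $\bigcup\lambda$ is dense in $\bigcup\gamma$.
\end{theorem}

The case $\tau=\omega$, with $\gamma$ a family of $G_\delta$-sets, answers the question. No separation axiom is assumed in Theorem~\ref{thm:main}. The second theorem shows that neither the bound nor the topology in which density is measured can be improved. For a topological group $H$, let $PH$ denote $H$ with the \emph{$G_\delta$-topology}, whose base is the family of all $G_\delta$-sets of $H$.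

\begin{theorem}\label{thm:sharp}
\leavevmode
\begin{enumerate}
\item[(i)] For every infinite cardinal $\tau$ there is a Hausdorff group $H$ with $\operatorname{in}(H)=\tau$ and a family $\gamma$ of $2^\tau$ pairwise disjoint nonempty open subsets of $H$. The only dense subfamily of $\gamma$ is $\gamma$.
\item[(ii)] For every infinite cardinal $\kappa$ there is a Hausdorff precompact (hence $\omega$-narrow) group in which singletons are $G_\kappa$-sets and whose density is $2^\kappa$. Every dense subfamily of the family of all singletons has cardinality $2^\kappa$.
\item[(iii)] If $H$ is $\omega$-narrow, every family $\gamma$ of $G_\delta$-sets in $H$ has a subfamily $\lambda$ with $|\lambda|\le2^{2^\omega}$ such that $\bigcup\lambda$ is dense in $\bigcup\gamma$ in $PH$. The bound $2^{2^\omega}$ is attained, even by a precompact Hausdorff group. Hence in Theorem~\ref{thm:main} density in the original topology cannot be strengthened to density in the $G_\delta$-topology.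
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:optimal}
Let $\kappa$ and $\tau$ be infinite cardinals. The least cardinal $\mu$ such that every family of $G_\kappa$-sets in every topological group $H$ with $\operatorname{in}(H)\le\tau$ has a dense subfamily of cardinality at most $\mu$ is $\mu=2^{\max(\kappa,\tau)}$.
\end{corollary}

\begin{proof}
Put $\rho=\max(\kappa,\tau)$. Then $\operatorname{in}(H)\le\rho$ and $G_\kappa$-sets are $G_\rho$-sets, so Theorem~\ref{thm:main} gives the bound $2^\rho$. If $\rho=\tau$, no smaller bound works by Theorem~\ref{thm:sharp}(i), because open sets are $G_\kappa$-sets. If $\rho=\kappa$, no smaller bound works by Theorem~\ref{thm:sharp}(ii), because a precompact group has index of narrowness $\omega\le\tau$.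
\end{proof}

\subsection*{Standard facts}
We work in ZFC and use the following facts.
\begin{enumerate}
\item[(A)] In a topological group the sets $xU$, with $U$ an open neighborhood of $e$, form a base at $x$, and so do the sets $Ux$. Every neighborhood $U$ of $e$ contains $V^2$ for some open $V\ni e$ with $V=V^{-1}$ (\emph{symmetric}).
\item[(B)] Left and right translates give the same index of narrowness: if $H=CU^{-1}$, taking inverses gives $H=UC^{-1}$, and conversely.
\item[(C)] For a subgroup $N$, we have $gN=hN$ if and only if $g^{-1}h\in N$; the index $[H:N]$ is the number of left cosets. If $N=\bigcap_{b\in B}N_b$, the map $gN\mapsto(gN_b)_{b\in B}$ is injective, so $[H:N]\le\prod_{b\in B}[H:N_b]$.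
\item[(D)] For infinite $\tau$ we have $\tau^\tau=(2^\tau)^\tau=2^\tau$ and $\tau^+\le2^\tau$, where $\tau^+$ is the successor cardinal. A set with at most $2^\tau$ elements has at most $(2^\tau)^\tau=2^\tau$ subsets of cardinality at most $\tau$. The cardinal $\tau^+$ is regular: at most $\tau$ ordinals below $\tau^+$ are bounded below $\tau^+$.
\end{enumerate}

\section{The idea in a Cantor cube}\label{sec:cube}

Let $H=(\mathbb{Z}/2)^I$ with the product topology, where $I$ is an arbitrary set. For $x\in H$ and $S\subseteq I$ put $[x,S]=\{h\in H:h|_S=x|_S\}$. The sets $[x,J]$ with $J$ finite form a base at $x$, so a $G_\delta$-set containing $x$ contains $[x,S]$ for some countable $S$. Let $\gamma$ be a family of $G_\delta$-sets, let $A=\bigcup\gamma$, and for each $a\in A$ fix a countable $S_a\subseteq I$ such that $[a,S_a]$ lies in a member of $\gamma$. It suffices to find $D\subseteq A$ with $|D|\le2^\omega$ such that every basic neighborhood $[x,J]$ of every $x\in A$ meets $[d,S_d]$ for some $d\in D$. These two sets meet exactly when $d$ and $x$ agree on $J\cap S_d$.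

The difficulty is circular. We can ask that a point $d\in A$ agree with $x$ on a countable set given in advance, and there are only $2^\omega$ patterns to realize on such a set. But we need agreement on part of $S_d$, which is known only after $d$ is chosen. The way out is to let each point take care of the sets of the earlier points. Suppose that $d_0,d_1,d_2,\dots\in A$ satisfy
\[
d_n|_{S_{d_m}}=x|_{S_{d_m}}\qquad\text{for all }m<n .
\]
Given a finite $J$, two of the first $2^{|J|}+1$ points, say $d_m$ and $d_n$ with $m<n$, agree on $J$. Consider
\[
y=d_m-d_n+x .
\]
On $J$ the first two terms cancel, so $y\in[x,J]$. On $S_{d_m}$ the last two terms cancel, so $y\in[d_m,S_{d_m}]$. Thus $x$ lies in the closure of $\bigcup_m[d_m,S_{d_m}]$.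

The points $d_n$ need not approach $x$. Take $x=0$ and $J=\{j\}$, and suppose $d_n(j)=1$ for all $n$. No $d_n$ lies in $[0,J]$. But $d_1$ vanishes on $S_{d_0}$, which forces $j\notin S_{d_0}$, and $y=d_0-d_1$ vanishes at $j$ and agrees with $d_0$ on $S_{d_0}$.

It remains to find one set $D$ that contains such a sequence for every $x\in A$. It is enough that for every finite $B\subseteq D$ and every $x\in A$ some $d\in D$ agrees with $x$ on $\bigcup_{b\in B}S_b$. Starting from $D_0=\emptyset$, let $D_{n+1}$ consist of $D_n$ and, for each finite $B\subseteq D_n$, one point of $A$ for each restriction to $\bigcup_{b\in B}S_b$ of a point of $A$. Then $|D_n|\le2^\omega$ for all $n$, and $D=\bigcup_nD_n$ works.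

In a general group there are no coordinates. The set $[a,S_a]$ is a coset of the subgroup $[0,S_a]$, of index at most $2^\omega$; Lemma~\ref{lem:coset} supplies such cosets in general. The pigeonhole principle was applied to a finite cover by translates of $[0,J]$; when only covers by $\tau$ translates are available, the sequence must have length $\tau^+$.

\section{Proof of Theorem~\ref{thm:main}}

The first lemma replaces $G_\tau$-sets by cosets. Two properties of the subgroup matter: its coset fits inside the given set, and its index is at most $2^\tau$. The subgroup need not be normal.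

\begin{lemma}\label{lem:coset}
Let $\operatorname{in}(H)\le\tau$, let $F\subseteq H$ be a $G_\tau$-set and $x\in F$. Then there is a subgroup $N$ of $H$ with $xN\subseteq F$ and $[H:N]\le2^\tau$.
\end{lemma}

\begin{proof}
Write $F=\bigcap_{i<\tau}O_i$ with $O_i$ open. An intersection of neighborhoods of $e$ need not be a subgroup, but it is one if each neighborhood comes with a ``square root''. So, using (A), choose for each $i<\tau$ symmetric open neighborhoods $V_{i,n}$ ($n<\omega$) of $e$ with $xV_{i,0}\subseteq O_i$ and $V_{i,n+1}^2\subseteq V_{i,n}$, and put $N=\bigcap_{i,n}V_{i,n}$. The set $N$ is symmetric and contains $e$, and for $g,h\in N$ we have $gh\in V_{i,n+1}^2\subseteq V_{i,n}$ for all $i,n$. Hence $N$ is a subgroup, and $xN\subseteq\bigcap_ixV_{i,0}\subseteq F$.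

To count cosets we give each element an address. For each pair $(i,n)$ choose $C_{i,n}\subseteq H$ with $|C_{i,n}|\le\tau$ and $H=C_{i,n}V_{i,n}$, and for $g\in H$ choose $c_{i,n}(g)\in C_{i,n}$ with $g\in c_{i,n}(g)V_{i,n}$. The address of $g$ is the family $(c_{i,n}(g))_{i,n}$. There are $\tau$ pairs $(i,n)$, so there are at most $\tau^\tau=2^\tau$ addresses. If $g$ and $h$ have the same address, then for all $i,n$ both lie in $cV_{i,n+1}$ with $c=c_{i,n+1}(g)$, so $g^{-1}h\in V_{i,n+1}^{-1}V_{i,n+1}=V_{i,n+1}^2\subseteq V_{i,n}$. Thus $gN=hN$. Elements of different cosets therefore have different addresses, and $[H:N]\le2^\tau$.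
\end{proof}

The second lemma is the three-term argument of Section~\ref{sec:cube}. It requires nothing of the subgroups.

\begin{lemma}\label{lem:approx}
Let $\operatorname{in}(H)\le\tau$ and $x\in H$. Let $d_\xi\in H$ be points and $M_\xi\le H$ subgroups, for $\xi<\tau^+$, such that
\begin{equation}\label{eq:agree}
d_\xi\in xM_\eta\qquad\text{whenever }\eta<\xi<\tau^+ .
\end{equation}
Then $x\in\overline{\bigcup_{\xi<\tau^+}d_\xi M_\xi}$.
\end{lemma}

\begin{proof}
By (A) it suffices to show that $Wx$ meets the union for each open neighborhood $W$ of $e$. Choose a symmetric open $O\ni e$ with $O^2\subseteq W$. By (B), at most $\tau$ right translates $Oc$ cover $H$. There are $\tau^+$ indices, so there are $\eta<\xi<\tau^+$ and $c$ with $d_\eta,d_\xi\in Oc$. Then $d_\eta d_\xi^{-1}\in Occ^{-1}O^{-1}=O^2\subseteq W$. By \eqref{eq:agree}, $x^{-1}d_\xi\in M_\eta$, and so its inverse $d_\xi^{-1}x$ lies in $M_\eta$. The point $y=d_\eta d_\xi^{-1}x$ can be read in two ways: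
\[
y=(d_\eta d_\xi^{-1})\,x\in Wx,\qquad y=d_\eta\,(d_\xi^{-1}x)\in d_\eta M_\eta .\qedhere
\]
\end{proof}

The neighborhood acts on $x$ from the left and the subgroup acts on $d_\eta$ from the right. This is why neither commutativity nor normality is needed, and why (B) is: Lemma~\ref{lem:coset} uses left translates and Lemma~\ref{lem:approx} right translates. The length $\tau^+$ cannot in general be lowered to $\tau$. In the discrete group $\mathbb{Z}$, where $\operatorname{in}(\mathbb{Z})=\omega$, take $x=0$, $d_n=2^n$ and $M_n=2^{n+1}\mathbb{Z}$ for $n<\omega$; then $d_n\in M_m$ for $m<n$, but $0\notin d_n+M_n$ for all $n$.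

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $\mu=2^\tau$ and $A=\bigcup\gamma$. For each $a\in A$ choose $F_a\in\gamma$ with $a\in F_a$. Some $G_\tau$-set contains $a$ and lies in $F_a$, so Lemma~\ref{lem:coset} gives a subgroup $N_a$ with $aN_a\subseteq F_a$ and $[H:N_a]\le\mu$. For $B\subseteq A$ with $|B|\le\tau$ put $N_B=\bigcap_{b\in B}N_b$, with $N_\emptyset=H$. By (C) and (D), $[H:N_B]\le\mu^\tau=\mu$.

We want a set $D\subseteq A$ with $|D|\le\mu$ inside which a sequence as in Lemma~\ref{lem:approx} can be built for every $x\in A$. At stage $\xi<\tau^+$ of such a construction at most $\tau$ points have been chosen, and the next point must lie in the coset of $x$ modulo all their subgroups. So the property needed is: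
\begin{enumerate}
\item[$(\ast)$] for every $B\subseteq D$ with $|B|\le\tau$ and every $x\in A$, the coset $xN_B$ meets $D$.
\end{enumerate}

\emph{Construction of $D$.} We define an increasing family of sets $D_\xi\subseteq A$ with $|D_\xi|\le\mu$, for $\xi<\tau^+$. Let $D_0=\emptyset$, and $D_\xi=\bigcup_{\eta<\xi}D_\eta$ for limit $\xi$; then $|D_\xi|\le\tau\cdot\mu=\mu$. Given $D_\xi$, obtain $D_{\xi+1}$ by adding, for each $B\subseteq D_\xi$ with $|B|\le\tau$ and each left coset of $N_B$ that meets $A$, one point of $A$ in that coset. There are at most $\mu$ sets $B$ by (D) and at most $\mu$ cosets for each, so $|D_{\xi+1}|\le\mu$. Put $D=\bigcup_{\xi<\tau^+}D_\xi$; then $|D|\le\tau^+\cdot\mu=\mu$. If $B\subseteq D$ and $|B|\le\tau$, the stages at which the points of $B$ enter are bounded below $\tau^+$, so $B\subseteq D_\xi$ for some $\xi<\tau^+$. For $x\in A$ the coset $xN_B$ meets $A$, hence meets $D_{\xi+1}$. This proves $(\ast)$.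

\emph{The subfamily.} Let $\lambda=\{F_d:d\in D\}$, so $|\lambda|\le\mu$, and let $x\in A$. By recursion on $\xi<\tau^+$ choose $d_\xi\in D\cap xN_{B_\xi}$, where $B_\xi=\{d_\eta:\eta<\xi\}$; this is possible by $(\ast)$, because $|B_\xi|\le|\xi|\le\tau$. With $M_\xi=N_{d_\xi}$ we have $N_{B_\xi}\subseteq M_\eta$ for $\eta<\xi$, so \eqref{eq:agree} holds. Lemma~\ref{lem:approx} gives
\[
x\in\overline{\textstyle\bigcup_{\xi<\tau^+}d_\xi N_{d_\xi}}\subseteq\overline{\textstyle\bigcup_{\xi<\tau^+}F_{d_\xi}}\subseteq\overline{\textstyle\bigcup\lambda}.\qedhere
\]
\end{proof}

\begin{remark}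
The hypothesis $\operatorname{in}(H)\le\tau$ is used twice: to bound the index in Lemma~\ref{lem:coset} and for the pigeonhole step in Lemma~\ref{lem:approx}. The hypothesis on $\gamma$ is used only to obtain the subgroups $N_a$; without it the theorem fails, by Theorem~\ref{thm:sharp}(ii) with $\kappa=2^\tau$. The same group, with $\gamma=\{H\}$, shows that $D$ itself need not be dense in $A$, since the density of $H$ is $2^{2^\tau}>|D|$. The cosets $dN_d$ do the approximating, not the points $d$.
\end{remark}

\section{Many disjoint cosets of small index}\label{sec:cosets}

Parts (i) and (iii) of Theorem~\ref{thm:sharp} rest on one algebraic object: a group with $2^\sigma$ pairwise disjoint cosets of subgroups of index $\sigma$, for an infinite cardinal $\sigma$. The finite analog does not exist. Let $x_1V_1,\dots,x_kV_k$ be pairwise disjoint with $[H:V_i]\le m<\omega$. Then $W=\bigcap_iV_i$ has finite index $r$ by (C), each $x_iV_i$ is a union of at least $r/m$ of the $r$ left cosets of $W$, and so $k\le m$. One might therefore guess the bound $\sigma$ in the infinite case, and $\tau$ in place of $2^\tau$ for disjoint open sets in Theorem~\ref{thm:main}. The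 construction below refutes this guess.

For a set $X$ let $[X]^{<\omega}$ be the group of finite subsets of $X$ under symmetric difference, written $+$, with neutral element $\emptyset$. It is generated by the singletons, and $|[X]^{<\omega}|=|X|$ for infinite $X$. Each $C\subseteq X$ defines a homomorphism $h_C\colon[X]^{<\omega}\to\mathbb{Z}/2$, $h_C(S)=|S\cap C|\bmod2$. We look for subgroups $V_a$ ($a\in X$) such that the cosets $\{a\}+V_a$ are pairwise disjoint. For $a\ne b$ this holds as soon as some $h_C$ vanishes on $V_a$ and on $V_b$ while $C$ contains exactly one of $a,b$. So many $h_C$ must vanish on $V_a$, and yet $V_a$ must have small index. An intersection of $\sigma$ kernels may have index $2^\sigma$. Partitions do better. If $V$ consists of the finite sets meeting every piece of a partition of $X$ into $\sigma$ pieces in an even number of points, then the index of $V$ is only $\sigma$, because a finite set meets finitely many pieces, while $h_C$ vanishes on $V$ for \emph{every} union $C$ of pieces. We thus need $2^\sigma$ partitions into $\sigma$ pieces, any two of which share a suitable union of pieces. The binary tree provides them.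

Let $X=\{0,1\}^\sigma$ and $B_\sigma=[X]^{<\omega}$. For $a\ne z$ in $X$ let $\Delta(a,z)=\min\{i<\sigma:a(i)\ne z(i)\}$, and let $\Delta(a,a)=\sigma$. For $a\in X$ the sets
\[
P_a(i)=\{z\in X:\Delta(a,z)=i\}\qquad(i\le\sigma)
\]
partition $X$: for $i<\sigma$ the piece $P_a(i)$ consists of the branches leaving $a$ at coordinate $i$, and $P_a(\sigma)=\{a\}$. Writing $\sigma+1$ for the set of ordinals $i\le\sigma$, define
\[
p_a\colon B_\sigma\to[\sigma+1]^{<\omega},\qquad p_a(S)=\{i\le\sigma:|S\cap P_a(i)|\text{ is odd}\},\qquad V_a=\ker p_a .
\]
The map $p_a$ is a homomorphism because each $h_{P_a(i)}$ is one.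

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (-2,-2) -- (-4.4,-4.4) -- (0.4,-4.4) -- cycle;
\draw (-2,-2) -- (0.4,-4.4) -- (-4.4,-4.4);
\draw (-2.8,-2.8) -- (-1.2,-4.4);
\draw (-3.6,-3.6) -- (-2.8,-4.4);
\draw[very thick] (0,0) -- (0,-1) -- (-2,-2) -- (-4.4,-4.4);
\draw[very thick] (0,-1) -- (2,-2) -- (2.4,-4.4);
\fill (0,-1) circle (2pt) node[above right] {$a|_\nu=b|_\nu$};
\fill (-2,-2) circle (2pt) node[above left] {$a|_{\nu+1}$};
\fill (2,-2) circle (2pt) node[above right] {$b|_{\nu+1}$};
\node[below] at (-4.4,-4.4) {$a$};
\node[below] at (2.4,-4.4) {$b$};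
\node[below] at (-0.4,-4.4) {\footnotesize $P_a(\nu+1)$};
\node[below] at (-2,-4.4) {\footnotesize $P_a(\nu+2)$};
\node[below] at (-3.5,-4.5) {\footnotesize $\cdots$};
\node[right] at (-0.9,-2.8) {$C=P_b(\nu)$};
\end{tikzpicture}
\caption{Two branches $a,b\in\{0,1\}^\sigma$ that first differ at coordinate $\nu$. The shaded cone $C$ of branches extending $a|_{\nu+1}$ is a single piece $P_b(\nu)$ of the partition seen from $b$ (branches leaving $b$ at $\nu$), and is the union of the pieces $P_a(i)$, $i>\nu$, of the partition seen from $a$. It contains $a$ and not $b$.}
\label{fig:cone}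
\end{figure}

\begin{proposition}\label{prop:cosets}
Let $\sigma$ be an infinite cardinal.
\begin{enumerate}
\item[(a)] Each $p_a$ is onto, and $V_a$ has index $\sigma$ in $B_\sigma$.
\item[(b)] $\bigcap_{a\in X}V_a=\{\emptyset\}$.
\item[(c)] The $2^\sigma$ cosets $\{a\}+V_a$ $(a\in X)$ are pairwise disjoint.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Each piece $P_a(i)$ is nonempty: for $i<\sigma$ change $a$ at coordinate $i$ only. For $z\in P_a(i)$ we have $p_a(\{z\})=\{i\}$, so the image contains all singletons and $p_a$ is onto. Hence the index of $V_a$ is $|[\sigma+1]^{<\omega}|=\sigma$.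

(b) If $S\ne\emptyset$, take $a\in S$. Then $S\cap P_a(\sigma)=\{a\}$, so $\sigma\in p_a(S)$ and $S\notin V_a$.

(c) Let $a\ne b$, $\nu=\Delta(a,b)<\sigma$, and let $C$ be the set of $z\in X$ that agree with $a$ at all coordinates $i\le\nu$ (Figure~\ref{fig:cone}). By definition $C=\bigcup_{\nu<i\le\sigma}P_a(i)$. Also $C=P_b(\nu)$: since $a$ and $b$ agree below $\nu$, and $a(\nu)$ is the only value different from $b(\nu)$, a point $z$ agrees with $b$ below $\nu$ and differs from it at $\nu$ exactly when $z$ agrees with $a$ at all $i\le\nu$. If $S\in V_b$, then $|S\cap C|=|S\cap P_b(\nu)|$ is even. If $S\in V_a$, then $|S\cap C|=\sum_{\nu<i\le\sigma}|S\cap P_a(i)|$ is a sum of even numbers, finitely many of them nonzero. So $h_C$ vanishes on $V_a$ and $V_b$. As $a\in C$ and $b\notin C$, the map $h_C$ equals $1$ on $\{a\}+V_a$ and $0$ on $\{b\}+V_b$.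
\end{proof}

\begin{example}
The definitions make sense for finite $\sigma$. For $\sigma=2$ and $a=00$ the pieces are $\{10,11\}$, $\{01\}$, $\{00\}$, so $V_{00}=\{\emptyset,\{10,11\}\}$; in the same way $V_{01}=V_{00}$ and $V_{10}=V_{11}=\{\emptyset,\{00,01\}\}$. The coset $\{a\}+V_a$ consists of $\{a\}$ and one three-element set, namely $\{00,10,11\}$, $\{01,10,11\}$, $\{00,01,10\}$, $\{00,01,11\}$ for $a=00,01,10,11$, and these are distinct. The index is $16/2=8$, larger than the number of cosets, as the counting bound demands. Infinity enters only in (a): the group $[\sigma+1]^{<\omega}$ has $2^{\sigma+1}$ elements for finite $\sigma$ but only $\sigma$ for infinite $\sigma$.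
\end{example}

\section{Proof of Theorem~\ref{thm:sharp}}

All examples are abelian groups topologized by subgroups. Let $G$ be an abelian group and $\mathcal{V}$ a nonempty family of subgroups. The cosets $g+W$, with $W$ a finite intersection of members of $\mathcal{V}$, form a base of a topology, since $(g+W)\cap(g'+W')$ is empty or a coset of $W\cap W'$. It is a group topology, since $(g+W)+(g'+W)=g+g'+W$ and $-(g+W)=-g+W$. We call it the topology \emph{generated by $\mathcal{V}$}. It is Hausdorff if $\bigcap\mathcal{V}=\{0\}$, because then distinct points lie in distinct cosets of some member of $\mathcal{V}$. By (C), if all members of $\mathcal{V}$ have index at most $\tau\ge\omega$ then so do the sets $W$, and $\operatorname{in}(G)\le\tau$; if all have finite index, $G$ is precompact.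

A group in which $g+g=0$ for all $g$ is a vector space over the field with two elements; subgroups are subspaces and homomorphisms are linear maps. An infinite such space has an infinite basis $E$ and is isomorphic to $[E]^{<\omega}$, so its dimension equals its cardinality.

\subsection*{Part (i): disjoint open sets}
Let $\sigma=\tau$ and give $H=B_\tau$ the topology generated by $\{V_a:a\in X\}$. By Proposition~\ref{prop:cosets}(a),(b), $H$ is Hausdorff and $\operatorname{in}(H)\le\tau$. The translates of the open subgroup $V_a$ are its $\tau$ cosets, and all are needed to cover $H$, so $\operatorname{in}(H)=\tau$. By Proposition~\ref{prop:cosets}(c), $\gamma=\{\{a\}+V_a:a\in X\}$ consists of $2^\tau$ pairwise disjoint nonempty open sets, and such a family has no proper dense subfamily.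

\subsection*{Part (ii): singletons}
We need a large group whose small subsets have small closures, and we arrange that all subgroups are closed. Let $H$ be the abstract group $(\mathbb{Z}/2)^\kappa$ with the topology generated by the kernels of \emph{all} homomorphisms $H\to\mathbb{Z}/2$. These kernels have index at most $2$, so $H$ is precompact. The kernels of the $\kappa$ coordinate projections are open and intersect in $\{0\}$. Hence $H$ is Hausdorff, $\{0\}$ is a $G_\kappa$-set, and by translation so is every singleton.

Let $G$ be a subgroup of $H$ and $h\notin G$. A basis of $G$ together with $h$ is linearly independent and extends to a basis of $H$, so there is a homomorphism $\chi\colon H\to\mathbb{Z}/2$ with $\chi|_G=0$ and $\chi(h)=1$. The open set $h+\ker\chi$ misses $G$. Thus $G$ is closed. If $D\subseteq H$ and $|D|<2^\kappa=|H|$, the subgroup generated by $D$ consists of finite sums and has at most $\max(|D|,\omega)<2^\kappa$ elements. It is a proper closed set containing $D$, so $D$ is not dense. Hence the density of $H$ is $2^\kappa$, and a dense subfamily of the family of all singletons has $2^\kappa$ members.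

\begin{remark}\label{rem:lindelof}
This precompact group is not Lindel\"of. Let $E$ be a basis, so $|E|=2^\kappa>\omega$; let $u^*$ be the coordinate functional of $u\in E$, and let $\varphi$ be the homomorphism equal to $1$ on $E$. The neighborhood $\ker\varphi$ of $0$ misses $E$; the neighborhood $\{u^*=1\}$ of $u\in E$ meets $E$ only in $u$; and if $h$ has nonzero coordinates at $u\ne v$, its neighborhood $\{u^*=v^*=1\}$ misses $E$. Countably many of these open sets cannot cover $E$.
\end{remark}

\subsection*{Part (iii): the upper bound}
We apply Theorem~\ref{thm:main} to $PH$, which must first be shown to be a topological group. The $G_\delta$-sets are closed under finite intersections, so they form a base. Let $F$ be a $G_\delta$-set of $H$. Then $F^{-1}$ is a $G_\delta$-set, so inversion is continuous on $PH$. If $xy\in F=\bigcap_nO_n$ with $O_n$ open, choose open sets $U_n\ni x$ and $U_n'\ni y$ with $U_nU_n'\subseteq O_n$; the $G_\delta$-sets $\bigcap_nU_n\ni x$ and $\bigcap_nU_n'\ni y$ have product inside $F$. So multiplication is continuous on $PH$.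

A neighborhood $U$ of $e$ in $PH$ contains a $G_\delta$-set $F\ni e$ of $H$. By Lemma~\ref{lem:coset} for $H$, with $\tau=\omega$ and $x=e$, the set $F$ contains a subgroup with at most $2^\omega$ left cosets, and the corresponding translates of $U$ cover $H$. Hence $\operatorname{in}(PH)\le2^\omega$. The members of $\gamma$ are open in $PH$, so Theorem~\ref{thm:main} for $PH$ with $\tau=2^\omega$ gives $\lambda$ with $|\lambda|\le2^{2^\omega}$.

\subsection*{Part (iii): the bound is attained}
We want the $2^{2^\omega}$ disjoint cosets of Proposition~\ref{prop:cosets} for $\sigma=2^\omega$ to be $G_\delta$-sets in a precompact topology. They cannot be open, since an open subgroup of a precompact group has finite index. But $V_a$ has index $2^\omega$, the largest index that a countable intersection of subgroups of index $2$ can have, and $V_a$ is such an intersection. Indeed, $[\sigma+1]^{<\omega}$ and $(\mathbb{Z}/2)^\omega$ both have cardinality $2^\omega$, hence the same dimension, so there is an algebraic isomorphism $j\colon[\sigma+1]^{<\omega}\to(\mathbb{Z}/2)^\omega$. Let $\pi_n\colon(\mathbb{Z}/2)^\omega\to\mathbb{Z}/2$ be the $n$th projection and $V_{a,n}=\ker(\pi_n\circ j\circ p_a)$.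 Then $V_{a,n}$ has index at most $2$, and $\bigcap_nV_{a,n}=\ker(j\circ p_a)=V_a$ because $j$ is injective.

Give $H=B_\sigma$ the topology generated by $\{V_{a,n}:a\in X,\ n<\omega\}$. It is precompact, and it is Hausdorff because $\bigcap_{a,n}V_{a,n}=\bigcap_aV_a=\{\emptyset\}$. Each $\{a\}+V_a=\bigcap_n(\{a\}+V_{a,n})$ is a $G_\delta$-set. By Proposition~\ref{prop:cosets}(c), $\gamma=\{\{a\}+V_a:a\in X\}$ is a family of $2^{2^\omega}$ pairwise disjoint nonempty $G_\delta$-sets. They are open in $PH$, so no proper subfamily has union dense in $\bigcup\gamma$ in $PH$. Since $H$ is $\omega$-narrow and $2^{2^\omega}>2^\omega$, the conclusion of Theorem~\ref{thm:main} with $\tau=\omega$ fails for this family when closure is taken in $PH$. This completes the proof of Theorem~\ref{thm:sharp}. \qed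

\begin{thebibliography}{9}

\bibitem{cell}
\emph{Cellularity and the index of narrowness in topological groups},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 141492/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 52-2011-2\_11.pdf}

\end{thebibliography}
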